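\title{Arbitrarily smooth compactly supported biorthogonal wavelet bases for every expanding integer matrix}

\begin{abstract}
Let $M$ be an integer matrix all of whose eigenvalues have modulus greater than $1$. We show that for every $s$ there is a pair of biorthogonal wavelet bases of $L_2(\mathbb R^d)$ with dilation $M$ whose generators are compactly supported and $s$ times continuously differentiable; in particular this holds for every isotropic dilation matrix. The construction starts from a smoothed indicator function of a Voronoi cell, whose products along orbits of $M^T$ vanish after a bounded number of steps, and approximates it by trigonometric polynomials while keeping the duality identities and the zeros exact. We also show that no generator of a compactly supported pair is infinitely differentiable.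
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $d\ge1$. We call a matrix $M\in\mathbb Z^{d\times d}$ \emph{expanding} if all its eigenvalues have modulus greater than $1$. It is an \emph{isotropic dilation matrix} if, in addition, it is diagonalizable over $\mathbb C$ and all its eigenvalues have the same modulus. Put $m=|\det M|$; this is an integer and $m\ge2$. For $\psi\in L_2(\mathbb R^d)$ let
\[
\psi_{j,k}=m^{j/2}\,\psi(M^j\cdot-k),\qquad j\in\mathbb Z,\ k\in\mathbb Z^d ,
\]
so that $\|\psi_{j,k}\|=\|\psi\|$, and for a finite set $\Psi\subset L_2(\mathbb R^d)$ let $X(\Psi)$ be the family of all $\psi_{j,k}$ with $\psi\in\Psi$. A family $(e_i)$ in a Hilbert space is a \emph{Riesz basis} if its span is dense and there are constants $0<c\le C$ with $c\sum|c_i|^2\le\|\sum c_ie_i\|^2\le C\sum|c_i|^2$ for all finitely supported sequences $(c_i)$.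

Two systems $X(\{\psi^{(1)},\dots,\psi^{(m-1)}\})$ and $X(\{\tilde\psi^{(1)},\dots,\tilde\psi^{(m-1)}\})$ form a \emph{pair of biorthogonal wavelet bases} if both are Riesz bases of $L_2(\mathbb R^d)$ and
\begin{equation}\label{eq:biorth}
\langle\psi^{(\nu)}_{j,k},\tilde\psi^{(\nu')}_{j',k'}\rangle=\delta_{\nu,\nu'}\,\delta_{j,j'}\,\delta_{k,k'}
\end{equation}
for all $\nu,\nu'\in\{1,\dots,m-1\}$, $j,j'\in\mathbb Z$, $k,k'\in\mathbb Z^d$. The pair is \emph{compactly supported} if all generators $\psi^{(\nu)},\tilde\psi^{(\nu)}$ are. In such a pair every $f\in L_2$ is the sum of the series $\sum\langle f,\tilde\psi^{(\nu)}_{j,k}\rangle\psi^{(\nu)}_{j,k}$, and also of the series with the two systems exchanged. Compact support makes the coefficients and the building blocks local, and since either system may supply the building blocks, one wants both to be smooth. The number $m-1$ counts the new positions on the finer grid: $\mathbb Z^d$ has index $m$ in $M^{-1}\mathbb Z^d$.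

For $s\in\mathbb N$ let $W^s(L_\infty(\mathbb R^d))$ be the space of all $f\in L_\infty$ whose weak derivatives $D^\beta f$, $|\beta|\le s$, exist and lie in $L_\infty$. It contains $C^s_c(\mathbb R^d)$, the compactly supported functions of class $C^s$. The following question is posed in \cite{biframes}.

\medskip
\noindent\textbf{Question.} \emph{Given an isotropic dilation matrix $M$ and $s\in\mathbb N$, is there a compactly supported pair of biorthogonal wavelet bases for $M$ with all generators in $W^s(L_\infty(\mathbb R^d))$? No bound on the supports is imposed.}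
\medskip

The answer is yes, and isotropy is not needed. Call $\phi$ \emph{refinable} if it is a finite linear combination of the functions $\phi(M\cdot-k)$, $k\in\mathbb Z^d$.

\begin{theorem}\label{thm:main}
Let $M\in\mathbb Z^{d\times d}$ be expanding, $m=|\det M|$, and $s,L_0\in\mathbb N$. There is a compactly supported pair of biorthogonal wavelet bases $X(\{\psi^{(1)},\dots,\psi^{(m-1)}\})$, $X(\{\tilde\psi^{(1)},\dots,\tilde\psi^{(m-1)}\})$ such that
\begin{enumerate}
\item[(a)] all generators are real-valued and lie in $C^s_c(\mathbb R^d)\subset W^s(L_\infty(\mathbb R^d))$;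
\item[(b)] $\int x^\beta\psi^{(\nu)}(x)\,dx=\int x^\beta\tilde\psi^{(\nu)}(x)\,dx=0$ for $|\beta|<L_0$ and all $\nu$;
\item[(c)] there are real, even, refinable functions $\phi,\tilde\phi\in C^s_c(\mathbb R^d)$ with $\langle\phi,\tilde\phi(\cdot-k)\rangle=\delta_{0,k}$ and $\phi(k)=\delta_{0,k}$ for $k\in\mathbb Z^d$, such that each $\psi^{(\nu)}$ is a finite linear combination of the $\phi(M\cdot-k)$ and each $\tilde\psi^{(\nu)}$ is a finite linear combination of the $\tilde\phi(M\cdot-k)$.
\end{enumerate}
\end{theorem}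

\begin{theorem}\label{thm:sharp}
Let $M\in\mathbb Z^{d\times d}$ be expanding. No generator of a compactly supported pair of biorthogonal wavelet bases for $M$ is of class $C^\infty$.
\end{theorem}

A compactly supported function in $W^s(L_\infty)$ has a Fourier transform bounded by a multiple of $(1+\|\xi\|_2)^{-s}$; if this holds for all $s$, the function is $C^\infty$. So by Theorem~\ref{thm:sharp} the statement ``for every $s$ a pair'' cannot be improved to ``one pair for all $s$''.

Section~\ref{sec:line} explains the method for $d=1$, $M=2$. Sections~\ref{sec:prelim}--\ref{sec:riesz} prove Theorem~\ref{thm:main}, and Section~\ref{sec:sharp}, which needs only Section~\ref{sec:prelim}, proves Theorem~\ref{thm:sharp}. Throughout, $\hat f(\xi)=\int f(x)e^{-ix\cdot\xi}\,dx$, and a \emph{trigonometric polynomial} is a finite sum $\sum_k c_ke^{-ik\cdot\xi}$ with $k\in\mathbb Z^d$.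

\section{The method on the line}\label{sec:line}

Let $d=1$ and $M=2$. Nothing in this section is used in the proofs.

\subsection*{Masks}
The refinement equation $\phi=2\sum_kc_k\phi(2\cdot-k)$ reads $\hat\phi(2\xi)=a(\xi)\hat\phi(\xi)$ with the \emph{mask} $a(\xi)=\sum_kc_ke^{-ik\xi}$. If $\hat\phi$ is continuous and $\hat\phi(0)=1$, iteration gives $\hat\phi=\Phi_a$, where
\[
\Phi_p(\xi)=\prod_{j\ge1}p(2^{-j}\xi).
\]
For two such functions, $\langle\phi,\tilde\phi(\cdot-k)\rangle=\delta_{0,k}$ means that $\sum_{l}(\hat\phi\overline{\hat{\tilde\phi}})(\xi+2\pi l)=1$. Evaluating this at $2\xi$ and separating even from odd $l$, we obtain the \emph{duality identity}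
\begin{equation}\label{eq:dual1}
(a\overline{\tilde a})(\xi)+(a\overline{\tilde a})(\xi+\pi)=1 .
\end{equation}
So we look for masks $a,\tilde a$ that are trigonometric polynomials (for compact support), satisfy \eqref{eq:dual1} exactly, and have rapidly decaying products $\Phi_a,\Phi_{\tilde a}$ (for smoothness). For $M=2I$ in $\mathbb R^d$ the analogue of \eqref{eq:dual1} is a sum over shifts in $\{0,\pi\}^d$, which factors for tensor products of univariate masks. For $M=\left(\begin{smallmatrix}1&-1\\1&1\end{smallmatrix}\right)$, with eigenvalues $1\pm i$ and $m=2$, the shifts are $0$ and $(\pi,\pi)$, and the sum does not factor. A method for all $M$ cannot rest on explicit univariate formulas.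

\begin{example}[the algebra is easy, the decay is not]\label{ex:hat}
Let $a(\xi)=\frac12(1+\cos\xi)$, the mask of the hat function $\max\{0,1-|x|\}$. Since $a(\xi)+a(\xi+\pi)=1$, the mask $\tilde a=1$ solves \eqref{eq:dual1}; but $\Phi_1=1$ is the Fourier transform of the Dirac measure. Another solution is $\tilde a=a(3-2a)$, because $a^2(3-2a)+(1-a)^2(1+2a)=1$. The points $\pm\frac{2\pi}3$ are exchanged by doubling modulo $2\pi$, and $\tilde a(\pm\frac{2\pi}3)=\frac14\cdot\frac52=\frac58$. Hence $\Phi_{\tilde a}(2^n\frac{2\pi}3)=(\frac58)^n\Phi_{\tilde a}(\frac{2\pi}3)$, and $\Phi_{\tilde a}(\frac{2\pi}3)>0$ because $\tilde a>0$ on $(-\pi,\pi)$. As $\frac58>\frac12$, the product does not decay like $|\xi|^{-1}$, and so it is not the Fourier transform of a compactly supported function in $W^1(L_\infty)$.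
\end{example}

\subsection*{Two kinds of orbits}
With $x=2^{-n}\xi$ the first $n$ factors of $\Phi_p(\xi)$ are $p(x)p(2x)\cdots p(2^{n-1}x)$, a product along an orbit of the doubling map on the circle $\mathbb R/2\pi\mathbb Z$. For decay of order $\sigma$ the product must lose a factor $2^{-\sigma}$ per step on average. Example~\ref{ex:hat} shows the first obstruction: orbits that stay away from $0$ must meet small values of $p$ regularly. The second obstruction comes from orbits that spend a long time near the fixed point $0$, where $p\approx1$ and nothing is gained. Such an orbit arrives through a neighborhood of $\pi$, the other preimage of $0$. Exactly,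
\[
\Phi_p(2^n\pi+y)=\Phi_p(\pi+2^{-n}y)\;p(\pi+2^{-n}y)\prod_{j=1}^{n-1}p(2^{-j}y).
\]
The last product tends to $\Phi_p(y)$, which is nonzero for small $y$. If $\Phi_p(\pi)\ne0$ and $p$ vanishes at $\pi$ to order exactly $L$, then for fixed small $y\ne0$ the left side has size $2^{-nL}$. So smallness of $p$ near $\pi$ is not enough: the order of the zero at $\pi$ limits the decay, and the single factor at the entrance must pay for the whole stay near $0$.

\subsection*{The model mask}
Drop the requirement of polynomial masks, and both obstructions disappear. Let $\delta(x)$ be the distance from $x$ to $2\pi\mathbb Z$, let $\varepsilon=\pi/32$, and let $h$ be the periodization of the convolution of $\chi_{[-\pi/2,\pi/2]}$ with an even bump function of integral $1$ supported in $[-\varepsilon,\varepsilon]$. Then $h(\xi)+h(\xi+\pi)=1$, $h=1$ where $\delta\le\frac\pi2-\varepsilon$, and $h=0$ where $\delta\ge\frac\pi2+\varepsilon$. In particular $h$ vanishes identically near $\pi$. Moreover,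
\begin{equation}\label{eq:triple}
h(x)\,h(2x)\,h(4x)=0\qquad\text{whenever }\delta(x)\ge\tfrac\pi4 .
\end{equation}
Indeed, if $\delta(x)\ge\frac\pi2+\varepsilon$, then $h(x)=0$. If $\frac\pi2\le\delta(x)\le\frac\pi2+\varepsilon$, then $\delta(2x)=2\pi-2\delta(x)\ge\pi-2\varepsilon$ and $h(2x)=0$. If $\frac\pi4+\frac\varepsilon2\le\delta(x)\le\frac\pi2$, then $\delta(2x)=2\delta(x)\ge\frac\pi2+\varepsilon$ and $h(2x)=0$. If $\frac\pi4\le\delta(x)\le\frac\pi4+\frac\varepsilon2$, then $2x$ falls under the second case and $h(4x)=0$. For $|\xi|\ge2\pi$ there is $n\ge3$ with $2^{-n}|\xi|\in[\frac\pi4,\frac\pi2)$, so \eqref{eq:triple} gives $\Phi_h(\xi)=0$: the model product has the best possible decay.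

Now let $p$ be a trigonometric polynomial with $|p-h|\le\theta\le1$. Three consecutive factors that start at a point with $\delta\ge\frac\pi4$ have a product of at most $4\theta$, and this is less than $2^{-3\sigma}$ for small $\theta$. If $p$ also vanishes to a high order $L$ at $\pi$ and is close to $h$ in $C^L$, then $|p(\pi+z)|\le\theta|z|^L/L!$ for small $z$, which pays for the stays near $0$. This is the reason to expect a positive answer, and it is the plan of the proof: find a model mask for general $M$ (Section~\ref{sec:model}), approximate it without losing the identities and the zeros (Section~\ref{sec:poly}), and bound the products along all orbits (Section~\ref{sec:decay}). We shall keep the identity $a(\xi)+a(\xi+\pi)=1$ exact as well. It makes the duality identity solvable by the constant $1$, and for $m>2$ it gives the $m-1$ wavelet masks by a formula (Section~\ref{sec:wavelets}).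

\section{Lattice geometry and periodization}\label{sec:prelim}

From now on $M$ is expanding, $B=M^T$, and $\Gamma=2\pi\mathbb Z^d$. Since $B$ has integer entries, $B\Gamma\subset\Gamma$, so $B$ acts on the torus $\mathbb R^d/\Gamma$. Let $\Omega\ni0$ be a set of representatives of $B^{-1}\Gamma/\Gamma$; it has $m$ elements, the preimages of $0$ on the torus. Put $\Omega^*=\Omega\setminus\{0\}$.

\subsection*{A norm that $B$ expands}
An expanding matrix may shorten some vectors in the standard norm $\|\cdot\|_2$, so we change the norm. Fix $r>1$ smaller than the modulus of every eigenvalue of $M$, and put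
\[
|\xi|^2=\sum_{n\ge0}\|r^nB^{-n}\xi\|_2^2 .
\]
The series converges because $rB^{-1}$ has spectral radius less than $1$. The norm $|\cdot|$ comes from an inner product, $\|\xi\|_2\le|\xi|$, and $|B^{-1}\xi|^2=r^{-2}\sum_{n\ge1}\|r^nB^{-n}\xi\|_2^2\le r^{-2}|\xi|^2$. Hence, with some $\Lambda\ge r$,
\begin{equation}\label{eq:norm}
r|\xi|\le|B\xi|\le\Lambda|\xi|\qquad(\xi\in\mathbb R^d).
\end{equation}
This inequality, with $r>1$, is the form in which the hypothesis on the eigenvalues is used. Without it $B^{-j}\xi$ need not tend to $0$, and the infinite products below need not converge.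

\subsection*{The Voronoi cell}
Let $\delta(\xi)=\min_{\gamma\in\Gamma}|\xi-\gamma|$, a $\Gamma$-periodic and $1$-Lipschitz function, and let
\[
V=\{\xi:|\xi|\le|\xi-\gamma|\text{ for all }\gamma\in\Gamma\}=\{\xi:\delta(\xi)=|\xi|\},\qquad R=\max\delta,\qquad 2\rho_0=\min_{0\ne\gamma\in\Gamma}|\gamma| .
\]
The set $V$ is closed, symmetric, and contained in $\{|\xi|\le R\}$. If $|\xi|\le\rho_0$ and $\gamma\ne0$, then $|\xi-\gamma|\ge2\rho_0-|\xi|\ge|\xi|$; so $V\supset\{|\xi|\le\rho_0\}$ and $\rho_0\le R$. The points equidistant from two given lattice points form an affine hyperplane, because the norm comes from an inner product. Off countably many hyperplanes the nearest lattice point is therefore unique, which means that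
\begin{equation}\label{eq:tile}
\sum_{\gamma\in\Gamma}\chi_V(\xi+\gamma)=1\quad\text{for almost every }\xi .
\end{equation}
The cube $[-\pi,\pi]^d$ has the same property, so a $\Gamma$-periodic function has the same integral over $V$ as over the cube, and Fourier series and Parseval's identity may be written with integrals over $V$.

\subsection*{Sums over $\Omega$ and over $\Gamma$}
For a $\Gamma$-periodic function $u$ put
\[
\mathcal Su(\xi)=\sum_{\omega\in\Omega}u(\xi+\omega).
\]
This does not depend on the choice of $\Omega$, and $\mathcal Su$ is $B^{-1}\Gamma$-periodic. If $w$ is $B^{-1}\Gamma$-periodic, then $\mathcal S(wu)=w\,\mathcal Su$. The operator $\mathcal S$ maps trigonometric polynomials to trigonometric polynomials, real functions to real functions, and even functions to even functions, the last because $-\Omega$ is again a set of representatives. For real $u$ the Cauchy--Schwarz inequality gives $\mathcal S(u^2)\ge\frac1m(\mathcal Su)^2$. The duality identity now reads $\mathcal S(a\overline{\tilde a})=1$.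

Since $B^{-1}\Gamma$ is the disjoint union of the cosets $\omega+\Gamma$, we have, whenever the series converge absolutely,
\begin{equation}\label{eq:unfold}
\sum_{\gamma\in\Gamma}H\bigl(B^{-1}(\xi+\gamma)\bigr)=\sum_{\omega\in\Omega}\sum_{\gamma\in\Gamma}H(B^{-1}\xi+\omega+\gamma).
\end{equation}
For $F,G\in L_2(\mathbb R^d)$ the \emph{bracket} $[F,G](\xi)=\sum_{\gamma\in\Gamma}F(\xi+\gamma)\overline{G(\xi+\gamma)}$ converges absolutely almost everywhere and is integrable over $V$, because $F\overline G\in L_1$. A change of variables gives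
\begin{equation}\label{eq:ftjk}
\widehat{g_{j,k}}(B^j\zeta)=m^{-j/2}e^{-ik\cdot\zeta}\hat g(\zeta),
\end{equation}
and so, by Plancherel's theorem and \eqref{eq:tile}, for $f,g\in L_2$,
\begin{equation}\label{eq:coef}
\langle f,g_{j,k}\rangle=\frac{m^{j/2}}{(2\pi)^d}\int_V[\hat f(B^j\cdot),\hat g](\zeta)\,e^{ik\cdot\zeta}\,d\zeta .
\end{equation}
The inner products of $f$ with the shifts of $g$ on one level are the Fourier coefficients of one periodic function.

\section{A smooth mask whose products vanish}\label{sec:model}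

The interval $[-\frac\pi2,\frac\pi2]$ of Section~\ref{sec:line} is replaced by $B^{-1}V$. The reason is that $B$ expands the distance to the lattice on $B^{-1}V+\Gamma$: if $x=\gamma+B^{-1}y$ with $y\in V$, then $\delta(Bx)=\delta(y)=|y|\ge r|B^{-1}y|\ge r\delta(x)$. As $\delta$ is bounded, an orbit that starts off the lattice cannot stay in $B^{-1}V+\Gamma$. Smoothing the indicator function costs an additive error in this inequality, which is harmless where $\delta$ is bounded below. Put
\[
\tau=\frac{\rho_0}{2\Lambda},\qquad\varepsilon=\frac{(r-1)\tau}{2(r+\Lambda)}<\tau,\qquad r_1=\frac{1+r}2>1,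
\]
and fix $n_0\in\mathbb N$ with $r_1^{n_0}\tau>R$. Let $g\in C_c^\infty(\mathbb R^d)$ be even and nonnegative with $\int g=1$ and $\operatorname{supp}g\subset\{|\xi|\le\varepsilon\}$, and define
\[
h(\xi)=\sum_{\gamma\in\Gamma}(\chi_{B^{-1}V}*g)(\xi+\gamma),\qquad b=\frac h{\mathcal S(h^2)} .
\]
The function $b$ is the model for the dual mask: it solves $\mathcal S(hb)=1$ and has the same zeros as $h$.

\begin{lemma}\label{lem:model}
The functions $h$ and $b$ are $C^\infty$, $\Gamma$-periodic and even, $\mathcal Sh=1$, $0\le h\le1$, and $0\le b\le m$. For $f\in\{h,b\}$: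
\begin{enumerate}
\item[(i)] $f(\omega+e)=0$ if $\omega\in\Omega^*$ and $|e|\le\tau$;
\item[(ii)] if $\delta(x)\ge\tau$, then at least one of $f(x),f(Bx),\dots,f(B^{n_0-1}x)$ is $0$.
\end{enumerate}
\end{lemma}

\begin{proof}
The sum defining $h$ is locally finite, so $h$ is smooth; it is nonnegative, periodic, and even because $V=-V$ and $g$ is even. By \eqref{eq:tile}, $\sum_{\lambda\in B^{-1}\Gamma}\chi_{B^{-1}V}(\xi+\lambda)=\sum_{\gamma\in\Gamma}\chi_V(B\xi+\gamma)=1$ almost everywhere. Convolution with $g$ gives $\mathcal Sh=1$, hence $h\le1$ and $\mathcal S(h^2)\ge\frac1m$. So $b$ is smooth, periodic and even, $0\le b\le m$, and $b$ vanishes exactly where $h$ does. It remains to prove (i) and (ii) for $h$.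

(i) By \eqref{eq:norm}, $B^{-1}V\supset\{|\xi|\le\rho_0/\Lambda\}=\{|\xi|\le2\tau\}$. Since $\varepsilon\le\tau$, we have $\chi_{B^{-1}V}*g=1$ on $\{|e|\le\tau\}$, so $h(e)\ge1$ there. Now $\mathcal Sh(e)=1$ and $h\ge0$ force $h(e+\omega)=0$ for $\omega\in\Omega^*$.

(ii) We show that $h(x)\ne0$ and $\delta(x)\ge\tau$ imply $\delta(Bx)\ge r_1\delta(x)$. If $h(x)\ne0$, then $x=\gamma+B^{-1}y+e$ with $\gamma\in\Gamma$, $y\in V$, $|e|\le\varepsilon$. Thus $\delta(x)\le|y|/r+\varepsilon$, that is, $|y|\ge r\delta(x)-r\varepsilon$. Since $B\gamma\in\Gamma$ and $\delta$ is $1$-Lipschitz,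
\[
\delta(Bx)=\delta(y+Be)\ge|y|-\Lambda\varepsilon\ge r\delta(x)-(r+\Lambda)\varepsilon=r\delta(x)-\tfrac{r-1}2\tau\ge r_1\delta(x).
\]
If $\delta(x)\ge\tau$ and none of the $n_0$ values vanished, induction would give $\delta(B^{n_0}x)\ge r_1^{n_0}\tau>R$, which is impossible.
\end{proof}

\section{Polynomial masks with exact identities}\label{sec:poly}

A trigonometric polynomial close to $h$ satisfies the identities and has the zeros only approximately. The two defects are repaired differently. The zeros are finitely many linear conditions, and these can always be imposed on an approximation from a dense subspace. The identities are infinitely many linear conditions, and they are imposed by a projection that preserves trigonometric polynomials.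

\begin{lemma}\label{lem:dense}
Let $X$ be a real normed space, $D\subset X$ a dense subspace, and $T:X\to\mathbb R^N$ linear and continuous. For $x\in X$ and $\theta>0$ there is $y\in D$ with $Ty=Tx$ and $\|x-y\|<\theta$.
\end{lemma}

\begin{proof}
The subspace $TD$ is dense in the finite-dimensional space $TX$ and closed, so $TD=TX$. Choosing preimages in $D$ of a basis of $TX$, we get a linear, hence continuous, map $E:TX\to D$ with $TE=\mathrm{id}$. If $D\ni y_n\to x$, then $y_n'=y_n+E(Tx-Ty_n)$ lies in $D$, tends to $x$, and satisfies $Ty_n'=Tx$.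
\end{proof}

For $L\ge1$ let $\mathcal E^L$ be the space of real, even, $\Gamma$-periodic functions of class $C^L$ with the norm $\|u\|_{C^L}=\max_{|\beta|\le L}\sup|D^\beta u|$, and let $\mathcal P\subset\mathcal E^L$ be the subspace of trigonometric polynomials. It is dense: the Fej\'er means $F_N*u$ are trigonometric polynomials, real and even because the kernel $F_N$ is, and $D^\beta(F_N*u)=F_N*D^\beta u\to D^\beta u$ uniformly for $|\beta|\le L$. Call $u$ \emph{$L$-flat} if $D^\beta u(\omega)=0$ for all $|\beta|<L$ and $\omega\in\Omega^*$.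

\begin{lemma}\label{lem:approx}
Let $w\in\mathcal P$ satisfy $\mathcal Sw=1$. Let $u\in\mathcal E^L$ be $L$-flat with $\mathcal S(wu)=1$. For every $\theta>0$ there is an $L$-flat $p\in\mathcal P$ with $\mathcal S(wp)=1$ and $\|p-u\|_{C^L}<\theta$.
\end{lemma}

\begin{proof}
Let $X=\{v\in\mathcal E^L:\mathcal S(wv)=0\}$ and $Pv=v-\mathcal S(wv)$. The map $P$ is continuous on $\mathcal E^L$, preserves $\mathcal P$, and is the identity on $X$. It maps into $X$, since $\mathcal S(wv)$ is $B^{-1}\Gamma$-periodic and so $\mathcal S(w\,Pv)=\mathcal S(wv)-\mathcal S(wv)\,\mathcal Sw=0$. If $v\in X$ and $\mathcal P\ni v_n\to v$, then $Pv_n\in\mathcal P\cap X$ and $Pv_n\to v$; thus $\mathcal P\cap X$ is dense in $X$. The function $x=u-1$ lies in $X$ because $\mathcal S(wu)=1=\mathcal Sw$. Apply Lemma~\ref{lem:dense} with $Tv=(D^\beta v(\omega))_{|\beta|<L,\,\omega\in\Omega^*}$, and put $p=1+y$. Then $\mathcal S(wp)=1$, $p-u=y-x$, and $p$ has the same derivatives of order less than $L$ at $\Omega^*$ as $u$.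
\end{proof}

The hypothesis $\mathcal Sw=1$ was used twice: it supplies the polynomial solution $1$ of $\mathcal S(wp)=1$, and it makes $P$ a projection without any division.

\begin{proposition}\label{prop:masks}
Let $L\ge1$ and $\theta>0$. There are $L$-flat $a,\tilde a\in\mathcal P$ with
\[
\mathcal Sa=1,\qquad\mathcal S(a\tilde a)=1,\qquad a(0)=\tilde a(0)=1,\qquad\|a-h\|_{C^L}\le\theta,\qquad\|\tilde a-b\|_{C^L}\le\theta .
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:model}(i), $h$ is $L$-flat. Lemma~\ref{lem:approx} with $w=\frac1m$ and $u=mh$ gives, after division by $m$, $L$-flat $a\in\mathcal P$ with $\mathcal Sa=1$ as close to $h$ in $C^L$ as we wish. We cannot approximate $b$ directly, since $\mathcal S(ab)$ need not equal $1$. Put $b_a=a/\mathcal S(a^2)$ instead. The denominator is at least $\frac1m$, so $b_a\in\mathcal E^L$; moreover $\mathcal S(ab_a)=1$, and $b_a$ is $L$-flat by the Leibniz rule. Each derivative of $b_a$ of order at most $L$ is a fixed polynomial in $1/\mathcal S(a^2)$ and in shifted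 derivatives of $a$ of order at most $L$, so $b_a\to b$ in $C^L$ as $a\to h$ in $C^L$. Fix $a$ with $\|a-h\|_{C^L}\le\theta$ and $\|b_a-b\|_{C^L}\le\theta/2$. Lemma~\ref{lem:approx} with $w=a$ and $u=b_a$ gives an $L$-flat $\tilde a\in\mathcal P$ with $\mathcal S(a\tilde a)=1$ and $\|\tilde a-b_a\|_{C^L}\le\theta/2$. At $\xi=0$ all terms with $\omega\in\Omega^*$ vanish, so the two identities give $a(0)=1$ and $a(0)\tilde a(0)=1$.
\end{proof}

\subsection*{Choice of the constants}
The numbers $r,\Lambda,\rho_0,R,\tau,n_0$ depend on $M$ only. Given $s$ and $L_0$, put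
\[
\sigma=s+d+1,\qquad q=\Lambda^{-\sigma}<1,\qquad A=m+1 .
\]
Here $\sigma$ is the desired order of decay, $q$ is the factor to be gained per step, and $A$ will bound the masks. Choose first an integer $L$ and then $\theta>0$ such that, with $C_L=d^{L/2}/L!$,
\begin{equation}\label{eq:const}
L\ge\max\{1,L_0\},\qquad Ar^{-L}\le q,\qquad A^{n_0}\theta\le q^{n_0},\qquad A^{n_0}C_L\tau^L\theta\le q^{n_0}.
\end{equation}
Let $a,\tilde a$ be the masks of Proposition~\ref{prop:masks} for these $L$ and $\theta$, and let $(p,f)$ denote either of the pairs $(a,h)$, $(\tilde a,b)$. Since $\theta\le1$, we have $|p|\le A$. For $\omega\in\Omega^*$ and $|\beta|=L$ we have $D^\beta f=0$, hence $|D^\beta p|\le\theta$, on $\{|\xi-\omega|\le\tau\}$. Taylor's formula, the multinomial theorem and $\sum_i|e_i|\le\sqrt d\,|e|$ give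
\begin{equation}\label{eq:taylor}
|p(\omega+e)|\le\theta\sum_{|\beta|=L}\frac{|e^\beta|}{\beta!}\le C_L\theta|e|^L\qquad(\omega\in\Omega^*,\ |e|\le\tau).
\end{equation}

\section{Decay of the products}\label{sec:decay}

\begin{lemma}\label{lem:orbit}
If $\delta(x)\ge\tau$, then $\displaystyle\prod_{i=0}^{n-1}|p(B^ix)|\le(A/q)^{n_0}q^n$ for all $n\ge0$.
\end{lemma}

\begin{proof}
Put $x_i=B^ix$. Call the index $i$ \emph{far} if $\delta(x_i)\ge\tau$ and \emph{near} otherwise; the index $0$ is far. There are two sources of small factors.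

\emph{Far blocks.} If $i$ is far, Lemma~\ref{lem:model}(ii) gives $l<n_0$ with $f(x_{i+l})=0$, so $|p(x_{i+l})|\le\theta$, and by \eqref{eq:const}
\begin{equation}\label{eq:far}
\prod_{l=0}^{n_0-1}|p(x_{i+l})|\le A^{n_0-1}\theta\le q^{n_0}.
\end{equation}

\emph{Entrances.} Suppose that $i-1$ is far and $i,\dots,i+t-1$ are near, $t\ge1$. We claim that
\begin{equation}\label{eq:entr}
|p(x_{i-1})|\le C_L\theta\,\tau^Lr^{-tL}.
\end{equation}
First, near the lattice $B$ expands $\delta$: if $x_l=\gamma+z$ with $|z|=\delta(x_l)<\tau$, then $x_{l+1}=B\gamma+Bz$ with $|Bz|\le\Lambda\tau\le\rho_0$, so $Bz\in V$ and $\delta(x_{l+1})=|Bz|\ge r\delta(x_l)$. Therefore $r^{t-1}\delta(x_i)\le\delta(x_{i+t-1})<\tau$: a long stay requires a close arrival. Write $x_i=\gamma+z$ with $|z|=\delta(x_i)$. Then $x_{i-1}=B^{-1}\gamma+B^{-1}z$ with $|B^{-1}z|\le|z|/r<\tau r^{-t}$, and $B^{-1}\gamma\in\omega+\Gamma$ for some $\omega\in\Omega$. If $\omega$ were $0$, then $\delta(x_{i-1})<\tau$, although $i-1$ is far. So $\omega\in\Omega^*$, and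 \eqref{eq:taylor} gives \eqref{eq:entr}.

\emph{Decomposition.} The set $\{0,\dots,n-1\}$ splits into maximal runs of far and of near indices, which alternate and begin with a far run. Consider a far run of length $l\ge1$ and the near run of length $t$ that follows it; $t=0$ is possible only for the last far run. Write $l=un_0+l'$ with $u\ge0$ and $1\le l'\le n_0$. Cut the first $un_0$ indices into $u$ blocks of length $n_0$, and let the remaining $l'$ far indices together with the $t$ near indices form one more block. For $n_0=3$, with F for far and N for near, a decomposition looks like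
\[
\underbrace{\mathrm{FFF}}\ \underbrace{\mathrm{FF\,NNN}}\ \underbrace{\mathrm{FFF}}\ \underbrace{\mathrm{FFF\,N}}\ \underbrace{\mathrm{FF}}\,.
\]
Each of the $u$ blocks contributes at most $q^{n_0}$ by \eqref{eq:far}. If $t\ge1$, we use \eqref{eq:entr} for the last far index and $|p|\le A$ for the others; by \eqref{eq:const} the block of length $l'+t$ contributes at most
\[
A^{l'-1}\cdot C_L\theta\,\tau^Lr^{-tL}\cdot A^t\le A^{n_0}C_L\tau^L\theta\,(Ar^{-L})^t\le q^{n_0+t}\le q^{l'+t}.
\]
If $t=0$, the block contributes at most $A^{l'}\le(A/q)^{n_0}q^{l'}$, and this happens at most once. So every block contributes at most $q$ to the power of its length, with one possible exception that costs the factor $(A/q)^{n_0}$.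
\end{proof}

Let $\Pi^p_n(\xi)=\prod_{j=1}^np(B^{-j}\xi)$ and $\Pi^p_0=1$. This function is $B^n\Gamma$-periodic and equals $1$ at $0$, so it does not decay on $\mathbb R^d$. It does decay on the fundamental domain $B^nV$, uniformly in $n$. Fix $C_p$ with $|p(\zeta)-1|\le C_p|\zeta|$ for all $\zeta$; this is possible as $p$ is Lipschitz and $p(0)=1$.

\begin{proposition}\label{prop:decay}
There is a constant $C$ with $|\Pi^p_n(\xi)|\le C(1+|\xi|)^{-\sigma}$ for all $n\ge0$ and all $\xi\in B^nV$.
\end{proposition}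

\begin{proof}
Put $x_i=B^{i-n}\xi$, so that $x_0\in V$, $x_n=\xi$, and $\Pi^p_n(\xi)=\prod_{i=0}^{n-1}p(x_i)$. The orbit may begin near $0$, where Lemma~\ref{lem:orbit} does not apply; there we only bound the product, and we need no gain because $|x_i|$ is still small. Let $i_0$ be the first index in $\{0,\dots,n\}$ with $|x_{i_0}|\ge\tau$, and $i_0=n$ if there is none. For $i<i_0$ we have $|x_i|\le r^{-(i_0-1-i)}|x_{i_0-1}|<\tau r^{-(i_0-1-i)}$, so
\[
\prod_{i<i_0}|p(x_i)|\le\exp\Bigl(C_p\sum_{i<i_0}|x_i|\Bigr)\le\exp\Bigl(\frac{C_p\tau}{1-r^{-1}}\Bigr)=:C' .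
\]
Next, $x_{i_0}\in V$: for $i_0=0$ by assumption, and for $i_0\ge1$ because $|x_{i_0}|\le\Lambda|x_{i_0-1}|<\Lambda\tau\le\rho_0$. Hence $\delta(x_{i_0})=|x_{i_0}|\le R$. If $i_0<n$, then $\delta(x_{i_0})\ge\tau$ and Lemma~\ref{lem:orbit} bounds the remaining $n-i_0$ factors; if $i_0=n$, no factor remains. In both cases
\[
|\Pi_n^p(\xi)|\le C'(A/q)^{n_0}\Lambda^{-\sigma(n-i_0)},\qquad1+|\xi|\le1+R\Lambda^{n-i_0}\le(1+R)\Lambda^{n-i_0},
\]
and the claim follows with $C=C'(A/q)^{n_0}(1+R)^\sigma$.
\end{proof}

\begin{remark}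
The proof shows why isotropy plays no role. The growth of $|\xi|$ along an orbit is measured pessimistically by $\Lambda$, and the gain at an entrance is measured pessimistically by $r$. The two rates may be far apart, but they meet only in the condition $Ar^{-L}\le\Lambda^{-\sigma}$, and $L$ is at our disposal.
\end{remark}

\section{The refinable functions}\label{sec:refinable}

Since $\sum_j|p(B^{-j}\xi)-1|\le C_p|\xi|\sum_jr^{-j}$, the products $\Pi^p_n$ converge locally uniformly to a continuous function $\Phi_p$ with $\Phi_p(0)=1$ and $\Phi_p(B\xi)=p(\xi)\Phi_p(\xi)$. Every $\xi$ lies in $B^nV$ for large $n$, because $|B^{-n}\xi|\le r^{-n}|\xi|\le\rho_0$ eventually. So Proposition~\ref{prop:decay} gives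
\begin{equation}\label{eq:decay}
|\Phi_p(\xi)|\le C(1+|\xi|)^{-\sigma},\qquad\sigma=s+d+1 .
\end{equation}
Define $\phi,\tilde\phi\in L_2(\mathbb R^d)$ by $\hat\phi=\Phi_a$ and $\hat{\tilde\phi}=\Phi_{\tilde a}$.

\begin{proposition}\label{prop:phi}
The functions $\phi,\tilde\phi$ are real, even, refinable, and lie in $C^s_c(\mathbb R^d)$. Moreover,
\begin{enumerate}
\item[(i)] $\hat\phi(\gamma)=0$ for $0\ne\gamma\in\Gamma$;
\item[(ii)] $[\hat\phi,\hat{\tilde\phi}]=1$, and hence $\langle\phi,\tilde\phi(\cdot-k)\rangle=\delta_{0,k}$;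
\item[(iii)] $\sum_{\gamma\in\Gamma}\hat\phi(\cdot+\gamma)=1$, and hence $\phi(k)=\delta_{0,k}$.
\end{enumerate}
\end{proposition}

\begin{proof}
We prove the first sentence for $\phi$; the proof for $\tilde\phi$ is the same with $\tilde a$ for $a$. By \eqref{eq:decay}, $\xi^\beta\hat\phi\in L_1$ for $|\beta|\le s$, so the inversion integral may be differentiated $s$ times and $\phi\in C^s$. As $\hat\phi$ is real and even, so is $\phi$. Write $a(\xi)=\sum_{k\in F}c_ke^{-ik\cdot\xi}$ with $F$ finite. Since $a$ is even and real, $c_k=c_{-k}=\overline{c_k}$. By \eqref{eq:ftjk}, the relation $\hat\phi(B\xi)=a(\xi)\hat\phi(\xi)$ says that $\phi=m\sum_kc_k\phi(M\cdot-k)$.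

\emph{Compact support.} Since $k\cdot B^{-j}\xi=M^{-j}k\cdot\xi$, the factor $a(B^{-j}\xi)$ is the Fourier transform of the measure with masses $c_k$ at the points $M^{-j}k$. So $\Pi^a_n$ is the Fourier transform of the convolution $\mu_n$ of these measures for $j=1,\dots,n$, which is supported in $\sum_{j=1}^nM^{-j}F$. By \eqref{eq:norm} and the equivalence of norms, $\|M^{-j}\|_2=\|B^{-j}\|_2\le Cr^{-j}$, so all $\mu_n$ are supported in one compact set $K$. To pass to the limit we need a bound for $\Pi^a_n$ on all of $\mathbb R^d$. At most $\log_r(1+|\xi|)$ indices $j\ge1$ have $r^{-j}|\xi|\ge1$, and each contributes at most $A$. For the other indices $|B^{-j}\xi|\le r^{-j}|\xi|$ has a sum of at most $(1-r^{-1})^{-1}$. Hence $|\Pi^a_n(\xi)|\le C(1+|\xi|)^\kappa$ with $\kappa=\log_rA$, uniformly in $n$. For $w\in C_c^\infty(\mathbb R^d\setminus K)$ the transform $\hat w$ decays rapidly, and dominated convergence gives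
\[
\int\phi\,w\,dx=(2\pi)^{-d}\lim_n\int\Pi^a_n(\xi)\hat w(-\xi)\,d\xi=\lim_n\int w\,d\mu_n=0 .
\]
So $\operatorname{supp}\phi\subset K$.

(i) Let $0\ne\gamma\in\Gamma$. The nonzero vectors $B^{-j}\gamma$ tend to $0$, so there is a first $j\ge1$ with $B^{-j}\gamma\notin\Gamma$. Then $B^{-j}\gamma\in B^{-1}\Gamma\setminus\Gamma$, so it is congruent to some $\omega\in\Omega^*$, and the factor $a(B^{-j}\gamma)$ is $0$.

(ii) We prove the identity for truncated products and pass to the limit. Let $u=a\tilde a$ and $f_n=\Pi^a_n\,\Pi^{\tilde a}_n\,\chi_V(B^{-n}\cdot)$. Then $f_0=\chi_V$ and $f_n(\xi)=(uf_{n-1})(B^{-1}\xi)$. The periodization $\sum_\gamma f_0(\cdot+\gamma)$ equals $1$ almost everywhere by \eqref{eq:tile}. If this holds for $f_{n-1}$, then by \eqref{eq:unfold} and the periodicity of $u$, almost everywhere,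
\[
\sum_\gamma f_n(\xi+\gamma)=\sum_\omega u(B^{-1}\xi+\omega)\sum_\gamma f_{n-1}(B^{-1}\xi+\omega+\gamma)=\mathcal Su(B^{-1}\xi)=1 .
\]
Pointwise $f_n\to\hat\phi\hat{\tilde\phi}$, and $|f_n(\xi)|\le C(1+|\xi|)^{-2\sigma}$ by Proposition~\ref{prop:decay}, since $f_n$ vanishes off $B^nV$. As $2\sigma>d$, dominated convergence for the series over $\Gamma$ gives $[\hat\phi,\hat{\tilde\phi}]=1$ almost everywhere, and everywhere because the series converges locally uniformly to a continuous function. The inner products follow from \eqref{eq:coef}.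

(iii) Run the same argument with $u=a$ and $f_n=\Pi^a_n\chi_V(B^{-n}\cdot)$, using $\mathcal Sa=1$ and $\sigma>d$. Then $\phi(k)=(2\pi)^{-d}\int_V\sum_\gamma\hat\phi(\xi+\gamma)e^{ik\cdot\xi}\,d\xi=\delta_{0,k}$.
\end{proof}

\begin{remark}
The duality identity alone does not imply (ii); this is why Proposition~\ref{prop:decay} is stated for the partial products. For $d=1$, $M=2$ and $a=\tilde a=\frac12(1+e^{-3i\xi})$ the left side of \eqref{eq:dual1} is $\cos^2\frac{3\xi}2+\sin^2\frac{3\xi}2=1$. But $\phi=\frac13\chi_{[0,3)}$ satisfies $\phi=\phi(2\cdot)+\phi(2\cdot-3)$ and $\hat\phi(0)=1$, so $\hat\phi=\Phi_a$, and $\langle\phi,\phi\rangle=\frac13$.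
\end{remark}

\section{The wavelets}\label{sec:wavelets}

We need masks $a^{(\nu)},\tilde a^{(\nu)}$, $\nu=1,\dots,m-1$, that together with $a^{(0)}=a$, $\tilde a^{(0)}=\tilde a$ satisfy $\mathcal S(a^{(\nu)}\overline{\tilde a^{(\nu')}})=\delta_{\nu,\nu'}$. To make this a question about matrices without side conditions, we sort the frequencies by residue classes.

\subsection*{Polyphase components}
Let $k_0=0,k_1,\dots,k_{m-1}$ represent $\mathbb Z^d/M\mathbb Z^d$. Every $k\in\mathbb Z^d$ is uniquely $k_\mu+Ml$, and $e^{-ik\cdot\xi}=e^{-ik_\mu\cdot\xi}e^{-il\cdot B\xi}$. So every trigonometric polynomial $u$ is uniquely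
\[
u(\xi)=\sum_{\mu=0}^{m-1}e^{-ik_\mu\cdot\xi}u_\mu(B\xi)
\]
with trigonometric polynomials $u_\mu$, whose coefficients are among those of $u$. The map $\omega\mapsto e^{-ik\cdot\omega}$ is a character of the group $B^{-1}\Gamma/\Gamma$. It is trivial exactly if $k\cdot B^{-1}l=M^{-1}k\cdot l\in\mathbb Z$ for all $l\in\mathbb Z^d$, that is, if $k\in M\mathbb Z^d$. A nontrivial character sums to zero, so $\sum_\omega e^{-i(k_\mu-k_{\mu'})\cdot\omega}=m\delta_{\mu,\mu'}$. As the functions $u_\mu(B\cdot)$ are $B^{-1}\Gamma$-periodic,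
\begin{equation}\label{eq:poly}
\mathcal S(u\overline v)(\xi)=m\sum_{\mu=0}^{m-1}(u_\mu\overline{v_\mu})(B\xi).
\end{equation}
With $u=a$, $v=1$ this turns $\mathcal Sa=1$ into $a_0=\frac1m$, and with $u=a$, $v=\tilde a$ it turns $\mathcal S(a\tilde a)=1$ into $m\sum_\mu a_\mu\overline{\tilde a_\mu}=1$.

\subsection*{Completing a row and a column}
Let $y^0$ be the row with entries $\sqrt m\,a_\mu$ and $z^0$ the column with entries $\sqrt m\,\overline{\tilde a_\mu}$, so that $y^0z^0=1$. We want rows $y^\nu$ and columns $z^\nu$ of trigonometric polynomials with $y^\nu z^{\nu'}=\delta_{\nu,\nu'}$ for $0\le\nu,\nu'\le m-1$. The difficulty is that we may divide only by invertible trigonometric polynomials. But the entry $y^0_0=m^{-1/2}$ is a nonzero constant, and it can serve as a pivot. With the unit columns $e_0,\dots,e_{m-1}$ put, for $\nu=1,\dots,m-1$,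
\[
z^\nu=e_\nu-(y^0_\nu/y^0_0)\,e_0,\qquad y^\nu=e_\nu^T-z^0_\nu\,y^0 .
\]
For $\nu,\nu'\ge1$ we get $y^0z^\nu=y^0_\nu-y^0_\nu=0$, $y^\nu z^0=z^0_\nu-z^0_\nu\,y^0z^0=0$, and $y^\nu z^{\nu'}=e_\nu^Tz^{\nu'}-z^0_\nu\,y^0z^{\nu'}=\delta_{\nu,\nu'}$. Let $a^{(\nu)}$ and $\tilde a^{(\nu)}$ be the trigonometric polynomials with polyphase components $m^{-1/2}y^\nu_\mu$ and $m^{-1/2}\overline{z^\nu_\mu}$. For $\nu=0$ these are $a$ and $\tilde a$, and for $\nu\ge1$
\begin{equation}\label{eq:wmasks}
\begin{aligned}
a^{(\nu)}(\xi)&=m^{-1/2}\bigl[e^{-ik_\nu\cdot\xi}-m\,\overline{\tilde a_\nu(B\xi)}\,a(\xi)\bigr],\\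
\tilde a^{(\nu)}(\xi)&=m^{-1/2}\bigl[e^{-ik_\nu\cdot\xi}-m\,\overline{a_\nu(B\xi)}\bigr].
\end{aligned}
\end{equation}
All have real coefficients, since $a$ and $\tilde a$ do. By \eqref{eq:poly},
\begin{equation}\label{eq:four}
\sum_{\omega\in\Omega}a^{(\nu)}(\xi+\omega)\overline{\tilde a^{(\nu')}(\xi+\omega)}=\delta_{\nu,\nu'},\qquad0\le\nu,\nu'\le m-1 .
\end{equation}
For fixed $\xi$ this says that the product of the $m\times m$ matrices $(a^{(\nu)}(\xi+\omega))_{\nu,\omega}$ and $(\overline{\tilde a^{(\nu)}(\xi+\omega)})_{\omega,\nu}$ is the identity. The product in the other order is then also the identity, and its column with index $0\in\Omega$ reads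
\begin{equation}\label{eq:five}
\sum_{\nu=0}^{m-1}a^{(\nu)}(\xi)\overline{\tilde a^{(\nu)}(\xi+\omega)}=\delta_{\omega,0},\qquad\omega\in\Omega .
\end{equation}
Identity \eqref{eq:four} will give biorthogonality and \eqref{eq:five} completeness.

\begin{example}
Let $d=1$, $M=2$, $k_1=1$. For a real trigonometric polynomial $u$ we have $u(\xi)-u(\xi+\pi)=2e^{-i\xi}u_1(2\xi)$, so $2\overline{u_1(2\xi)}=e^{-i\xi}(u(\xi)-u(\xi+\pi))$. Writing $a'=a(\cdot+\pi)$, $\tilde a'=\tilde a(\cdot+\pi)$ and using $a+a'=1$ and $a\tilde a+a'\tilde a'=1$, we find $1-(a-a')=2a'$ and $1-a(\tilde a-\tilde a')=a'\tilde a'+a\tilde a'=\tilde a'$. Thus $a^{(1)}=2^{-1/2}e^{-i\xi}\tilde a(\xi+\pi)$ and $\tilde a^{(1)}=2^{1/2}e^{-i\xi}a(\xi+\pi)$: each wavelet mask is the shifted mask of the other side.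
\end{example}

Define $\psi^{(\nu)},\tilde\psi^{(\nu)}$ for $0\le\nu\le m-1$ by
\begin{equation}\label{eq:defpsi}
\hat\psi^{(\nu)}(B\xi)=a^{(\nu)}(\xi)\hat\phi(\xi),\qquad\hat{\tilde\psi}^{(\nu)}(B\xi)=\tilde a^{(\nu)}(\xi)\hat{\tilde\phi}(\xi),
\end{equation}
so that $\psi^{(0)}=\phi$ and $\tilde\psi^{(0)}=\tilde\phi$. By \eqref{eq:ftjk} these are finite real linear combinations of the $\phi(M\cdot-k)$ and of the $\tilde\phi(M\cdot-k)$, respectively. With Proposition~\ref{prop:phi} this proves (a) and (c) of Theorem~\ref{thm:main}.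

\begin{proposition}\label{prop:biorth}
The functions $\psi^{(\nu)},\tilde\psi^{(\nu)}$, $1\le\nu\le m-1$, satisfy \eqref{eq:biorth}, and their moments of order less than $L$ vanish.
\end{proposition}

\begin{proof}
\emph{One level.} For $0\le\nu,\nu'\le m-1$, formulas \eqref{eq:defpsi}, \eqref{eq:unfold}, Proposition~\ref{prop:phi}(ii) and \eqref{eq:four} give
\[
[\hat\psi^{(\nu)},\hat{\tilde\psi}^{(\nu')}](\xi)=\sum_\omega\bigl(a^{(\nu)}\overline{\tilde a^{(\nu')}}\,[\hat\phi,\hat{\tilde\phi}]\bigr)(B^{-1}\xi+\omega)=\delta_{\nu,\nu'} .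
\]
By \eqref{eq:coef}, $\langle\psi^{(\nu)},\tilde\psi^{(\nu')}_{0,k}\rangle=\delta_{\nu,\nu'}\delta_{0,k}$. The substitution $x\mapsto M^jx-k$ yields $\langle\psi^{(\nu)}_{j,k},\tilde\psi^{(\nu')}_{j,k'}\rangle=\delta_{\nu,\nu'}\delta_{k,k'}$ for every $j$, including the cases $\nu=0$ and $\nu'=0$.

\emph{Different levels.} Let $\nu,\nu'\ge1$. If $j>j'$, then $\tilde\psi^{(\nu')}_{j',k'}$ is a finite combination of the $\tilde\phi_{j'+1,l}$ and, by repeated refinement, of the $\tilde\phi_{j,l}$, which are orthogonal to $\psi^{(\nu)}_{j,k}$ by the case $\nu'=0$ above. If $j<j'$, then $\psi^{(\nu)}_{j,k}$ is a finite combination of the $\phi_{j',l}$, which are orthogonal to $\tilde\psi^{(\nu')}_{j',k'}$ by the case $\nu=0$.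

\emph{Moments.} Let $\nu\ge1$. By \eqref{eq:four} with $\nu'=0$ and the $L$-flatness of $\tilde a$,
\[
a^{(\nu)}(\xi)\,\tilde a(\xi)=-\sum_{\omega\in\Omega^*}a^{(\nu)}(\xi+\omega)\,\tilde a(\xi+\omega)=O(|\xi|^L)\qquad(\xi\to0).
\]
Since $\tilde a(0)=1$, we get $a^{(\nu)}(\xi)=O(|\xi|^L)$ and $\hat\psi^{(\nu)}(\xi)=O(|\xi|^L)$. The function $\hat\psi^{(\nu)}$ is smooth because $\psi^{(\nu)}$ has compact support, so $\int(-ix)^\beta\psi^{(\nu)}(x)\,dx=D^\beta\hat\psi^{(\nu)}(0)=0$ for $|\beta|<L$. For $\tilde\psi^{(\nu)}$ use \eqref{eq:four} with first index $0$ and the $L$-flatness of $a$.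
\end{proof}

Since $L\ge L_0$, this proves (b) of Theorem~\ref{thm:main}.

\begin{remark}
The first formula in \eqref{eq:wmasks} says that $\psi^{(\nu)}=\phi_{1,k_\nu}-v$, where $v$ is a finite combination of the $\phi_{0,l}$. As $\psi^{(\nu)}$ is orthogonal to all $\tilde\phi_{0,l}$, we have $v=\sum_l\langle\phi_{1,k_\nu},\tilde\phi_{0,l}\rangle\phi_{0,l}$. So $\psi^{(\nu)}$ is the fine-scale function centered at the new grid point $M^{-1}k_\nu$, minus its projection to the coarse scale.
\end{remark}

\section{The Riesz basis property}\label{sec:riesz}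

A family $(e_i)$ in a Hilbert space is a \emph{Bessel family} with bound $C$ if $\sum_i|\langle f,e_i\rangle|^2\le C\|f\|^2$ for all $f$. Then $\|\sum c_ie_i\|^2\le C\sum|c_i|^2$ for finite sums: with $f=\sum c_ie_i$, the Cauchy--Schwarz inequality gives $\|f\|^2=\sum c_i\langle e_i,f\rangle\le(\sum|c_i|^2)^{1/2}C^{1/2}\|f\|$. Consequently $\sum c_ie_i$ converges for every $(c_i)\in\ell_2$. Lower Riesz bounds are hard to prove directly, but biorthogonality reduces them to upper bounds for the other system.

\begin{lemma}\label{lem:riesz}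
Let $(e_i)$ and $(\tilde e_i)$ be Bessel families with dense spans and $\langle e_i,\tilde e_{i'}\rangle=\delta_{i,i'}$. Then both are Riesz bases.
\end{lemma}

\begin{proof}
Let $C$ be a common Bessel bound and $f=\sum c_ie_i$ a finite sum. Then $\|f\|^2\le C\sum|c_i|^2$, and $\sum|c_i|^2=\sum|\langle f,\tilde e_i\rangle|^2\le C\|f\|^2$. The hypotheses are symmetric in the two families.
\end{proof}

By \eqref{eq:decay}, \eqref{eq:defpsi} and $|B^{-1}\xi|\ge|\xi|/\Lambda$, each $g$ among the $\psi^{(\nu)},\tilde\psi^{(\nu)}$, $0\le\nu\le m-1$, satisfies $|\hat g(\xi)|\le C(1+|\xi|)^{-\sigma}$. Since $\sigma>d$, the number $C_g=\sup_\zeta\sum_\gamma|\hat g(\zeta+\gamma)|$ is finite.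

\begin{lemma}\label{lem:level}
Let $g,\tilde g$ be among these functions, $f\in L_2$, and $j\in\mathbb Z$.
\begin{enumerate}
\item[(i)] $\displaystyle\sum_k|\langle f,g_{j,k}\rangle|^2\le(2\pi)^{-d}C_g\int|\hat f(\xi)|^2|\hat g(B^{-j}\xi)|\,d\xi\le C_g^2\|f\|^2$.
\item[(ii)] The series $P_jf=\sum_k\langle f,\tilde g_{j,k}\rangle g_{j,k}$ converges in $L_2$, $\|P_jf\|\le C_gC_{\tilde g}\|f\|$, and $\widehat{P_jf}(B^j\zeta)=[\hat f(B^j\cdot),\hat{\tilde g}](\zeta)\,\hat g(\zeta)$.
\end{enumerate}
\end{lemma}

\begin{proof}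
(i) Let $G=[\hat f(B^j\cdot),\hat g]$. By the Cauchy--Schwarz inequality, $|G(\zeta)|^2\le C_g\sum_\gamma|\hat f(B^j(\zeta+\gamma))|^2|\hat g(\zeta+\gamma)|$. By \eqref{eq:coef} and Parseval's identity,
\[
\sum_k|\langle f,g_{j,k}\rangle|^2=\frac{m^j}{(2\pi)^d}\int_V|G|^2\,d\zeta\le\frac{C_g\,m^j}{(2\pi)^d}\int_{\mathbb R^d}|\hat f(B^j\zeta)|^2|\hat g(\zeta)|\,d\zeta .
\]
Substitute $\xi=B^j\zeta$, and use $|\hat g|\le C_g$ for the second inequality.

(ii) Convergence and the bound follow from (i) and the remark on Bessel families. Let $c_k=\langle f,\tilde g_{j,k}\rangle$ and $\tilde G=[\hat f(B^j\cdot),\hat{\tilde g}]$. By \eqref{eq:coef}, $m^{-j/2}\sum_kc_ke^{-ik\cdot\zeta}=\tilde G(\zeta)$ in $L_2(V)$. By \eqref{eq:ftjk}, the Fourier transform of a partial sum of $P_jf$ at $B^j\zeta$ is the corresponding partial sum of this Fourier series times $\hat g(\zeta)$. For periodic $H$ we have $\int_{\mathbb R^d}|H\hat g|^2=\int_V|H|^2[\hat g,\hat g]\le C_g^2\int_V|H|^2$, so these products converge to $\tilde G\hat g$ in $L_2(\mathbb R^d)$.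
\end{proof}

\subsection*{Bessel bounds}
Summing Lemma~\ref{lem:level}(i) over $j$ requires $\sum_j|\hat g(B^{-j}\xi)|$ to be bounded. For $g=\phi$ the sum diverges, since $\hat\phi(0)=1$; here one vanishing moment is needed. Let $g$ be one of the $\psi^{(\nu)},\tilde\psi^{(\nu)}$ with $\nu\ge1$. As $\hat g$ is smooth and $\hat g(0)=0$, we have $|\hat g(\xi)|\le C\min\{|\xi|,|\xi|^{-\sigma}\}$. For $\xi\ne0$ let $j_0$ be the largest integer with $|B^{-j_0}\xi|\ge1$. By \eqref{eq:norm}, $|B^{-j}\xi|\ge r^{j_0-j}$ for $j\le j_0$ and $|B^{-j}\xi|<r^{-(j-j_0-1)}$ for $j>j_0$. Hence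
\[
\sum_{j\in\mathbb Z}|\hat g(B^{-j}\xi)|\le C\sum_{i\ge0}r^{-\sigma i}+C\sum_{i\ge0}r^{-i},
\]
which does not depend on $\xi$. So $X(\{g\})$ is a Bessel family, and both wavelet systems are finite unions of such families.

\subsection*{Dense spans}
Let $Q_jf=\sum_k\langle f,\tilde\phi_{j,k}\rangle\phi_{j,k}$. By Lemma~\ref{lem:level}(ii) the operators $Q_j$ are uniformly bounded. They interpolate between $0$ and the identity, and their differences are wavelet expansions.

\begin{lemma}\label{lem:Q}
For every $f\in L_2(\mathbb R^d)$: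
\begin{enumerate}
\item[(i)] $Q_{j+1}f-Q_jf=\sum_{\nu=1}^{m-1}\sum_k\langle f,\tilde\psi^{(\nu)}_{j,k}\rangle\psi^{(\nu)}_{j,k}$ for all $j\in\mathbb Z$;
\item[(ii)] $Q_jf\to f$ as $j\to+\infty$;
\item[(iii)] $Q_jf\to0$ as $j\to-\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The unitary operator $Uf=m^{1/2}f(M\cdot)$ maps $g_{j,k}$ to $g_{j+1,k}$, so it suffices to take $j=0$. Let $F=[\hat f(B\cdot),\hat{\tilde\phi}]$, so that $\widehat{Q_1f}(B\xi)=F(\xi)\hat\phi(\xi)$. For $0\le\nu\le m-1$, formulas \eqref{eq:defpsi} and \eqref{eq:unfold} give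
\[
[\hat f,\hat{\tilde\psi}^{(\nu)}](B\xi)=\sum_{\omega}\sum_\gamma\hat f\bigl(B(\xi+\omega+\gamma)\bigr)\overline{(\tilde a^{(\nu)}\hat{\tilde\phi})(\xi+\omega+\gamma)}=\sum_\omega\overline{\tilde a^{(\nu)}(\xi+\omega)}\,F(\xi+\omega).
\]
By Lemma~\ref{lem:level}(ii), the Fourier transform of $\sum_{\nu=0}^{m-1}\sum_k\langle f,\tilde\psi^{(\nu)}_{0,k}\rangle\psi^{(\nu)}_{0,k}$ at $B\xi$ is
\[
\hat\phi(\xi)\sum_\omega F(\xi+\omega)\sum_{\nu=0}^{m-1}a^{(\nu)}(\xi)\overline{\tilde a^{(\nu)}(\xi+\omega)}=\hat\phi(\xi)F(\xi)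
\]
by \eqref{eq:five}. The term $\nu=0$ is $Q_0f$.

(ii) By uniform boundedness and density we may assume that $\hat f$ vanishes outside $\{|\xi|\le\rho\}$. Then $\hat f(B^j\cdot)$ vanishes outside $\{|\zeta|\le\rho r^{-j}\}$. Let $j$ be so large that $\rho r^{-j}<\rho_0$. For $\zeta\in V$ and $\gamma\ne0$ we have $|\zeta+\gamma|\ge|\zeta|$ and $|\zeta+\gamma|+|\zeta|\ge2\rho_0$, so $|\zeta+\gamma|\ge\rho_0$ and $\hat f(B^j(\zeta+\gamma))=0$. Hence $[\hat f(B^j\cdot),\hat{\tilde\phi}](\zeta)=\hat f(B^j\zeta)\overline{\hat{\tilde\phi}(\zeta)}$ on $V$. Splitting $\mathbb R^d$ into the cells $V+\gamma$, we get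
\[
\|Q_jf-f\|^2=\frac{m^j}{(2\pi)^d}\int_V|\hat f(B^j\zeta)|^2E(\zeta)\,d\zeta,\quad E=|\hat\phi\overline{\hat{\tilde\phi}}-1|^2+|\hat{\tilde\phi}|^2\sum_{\gamma\ne0}|\hat\phi(\cdot+\gamma)|^2 .
\]
The function $E$ is continuous by \eqref{eq:decay}, and $E(0)=0$ by Proposition~\ref{prop:phi}(i) and $\hat\phi(0)=\hat{\tilde\phi}(0)=1$. So $\|Q_jf-f\|^2\le\|f\|^2\sup_{|\zeta|\le\rho r^{-j}}E(\zeta)\to0$.

(iii) We may assume that $f$ vanishes outside a ball $K$. By the Bessel bound for $(\phi_{j,k})_k$ and the Cauchy--Schwarz inequality on $K$,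
\[
\|Q_jf\|^2\le C_\phi^2\sum_k|\langle f,\tilde\phi_{j,k}\rangle|^2\le C_\phi^2\|f\|^2\sum_k\int_{M^jK-k}|\tilde\phi(x)|^2\,dx .
\]
For $j\le0$ the sets $M^jK$ lie in a fixed bounded set, so at most $N$ values of $k$, with $N$ independent of $j$, have $M^jK-k$ meeting $\operatorname{supp}\tilde\phi$. The sum is at most $N\|\tilde\phi\|_\infty^2\,m^j\operatorname{vol}(K)$, which tends to $0$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:Q}, every $f\in L_2$ satisfies
\[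
f=\lim_{J\to\infty}(Q_Jf-Q_{-J}f)=\lim_{J\to\infty}\sum_{j=-J}^{J-1}\sum_{\nu=1}^{m-1}\sum_k\langle f,\tilde\psi^{(\nu)}_{j,k}\rangle\psi^{(\nu)}_{j,k}.
\]
So $f$ lies in the closed span of the $\psi^{(\nu)}_{j,k}$, and $f=0$ if $f$ is orthogonal to all $\tilde\psi^{(\nu)}_{j,k}$. Both systems therefore have dense span. They are Bessel families and biorthogonal by Proposition~\ref{prop:biorth}, so Lemma~\ref{lem:riesz} shows that they are Riesz bases.
\end{proof}

\section{No generator is infinitely differentiable}\label{sec:sharp}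

The proof of Theorem~\ref{thm:sharp} plays two facts against each other. If $\psi$ is $C^\infty$, its orthogonality to the finer copies of $\tilde\psi$ forces $\hat{\tilde\psi}$ to be smaller than any power on the sets $B^{-J}O$, for a fixed ball $O$. If $\tilde\psi$ has compact support, $\hat{\tilde\psi}$ is analytic and cannot be so small. For $d=1$, $M=2$ the second point is immediate: $\hat{\tilde\psi}(\xi)\sim c\,\xi^n$ with $c\ne0$, so $|\hat{\tilde\psi}(2^{-J}\zeta)|$ has size $2^{-Jn}$ for $\zeta\ne0$. For $d>1$ the sets $B^{-J}O$ may be thin and may approach the zero set of the leading Taylor term, so we transfer the estimate from $O$ to the unit ball by the equivalence of norms on a space of polynomials.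

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\psi=\psi^{(\nu)}$ and $\tilde\psi=\tilde\psi^{(\nu)}$ belong to a compactly supported pair. The relations \eqref{eq:biorth} are symmetric in the two systems, so we may suppose that $\psi\in C^\infty$. Both functions are nonzero because $\langle\psi,\tilde\psi\rangle=1$, and both are integrable. Put $G=\hat{\tilde\psi}$; then $|G|\le\|\tilde\psi\|_{L_1}$, and $G$ extends to an entire function, so it is real-analytic and not identically zero. Let $G_n\ne0$ be the homogeneous part of lowest degree $n$ of its Taylor series at $0$. Fix an integer $N>\max\{n,d\}$ with $r^N>\Lambda^n$. Since $\psi\in C_c^\infty$, we have $|\hat\psi(\xi)|\le C_N(1+|\xi|)^{-N}$.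

\emph{Step 1: $G$ is small on $B^{-J}O$.} For $J\ge1$ and $l\in\mathbb Z^d$, \eqref{eq:biorth}, \eqref{eq:ftjk} and \eqref{eq:coef} give
\[
0=\langle\psi_{-J,0},\tilde\psi_{0,l}\rangle=\frac{m^{J/2}}{(2\pi)^d}\int_V[\hat\psi(B^J\cdot),G](\xi)\,e^{il\cdot\xi}\,d\xi .
\]
The bracket is continuous, because its series converges locally uniformly, and all its Fourier coefficients vanish. So it is zero everywhere. At $\xi=B^{-J}\zeta$ we isolate the term $\gamma=0$:
\[
|\hat\psi(\zeta)|\,|G(B^{-J}\zeta)|\le\|\tilde\psi\|_{L_1}\sum_{\gamma\ne0}|\hat\psi(\zeta+B^J\gamma)| .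
\]
Choose an open ball $O$ on which $|\hat\psi|\ge c>0$, and $J_0$ with $r^{J_0}\rho_0\ge\sup_O|\zeta|$. For $\zeta\in O$, $J\ge J_0$ and $\gamma\ne0$ we have $|\zeta|\le\frac12r^J|\gamma|$, hence $|\zeta+B^J\gamma|\ge\frac12r^J|\gamma|$. Since $\sum_{\gamma\ne0}|\gamma|^{-N}<\infty$,
\[
\sup_{\zeta\in O}|G(B^{-J}\zeta)|\le C\,r^{-JN}\qquad(J\ge J_0).
\]

\emph{Step 2: the leading term is not small.} Let $T$ be the Taylor polynomial of $G$ at $0$ of degree $N-1$. Near $0$ we have $|G(\xi)-T(\xi)|\le C|\xi|^N$, and $|B^{-J}\zeta|\le r^{-J}|\zeta|$. So $\sup_O|T\circ B^{-J}|\le C'r^{-JN}$ for large $J$. On the finite-dimensional space of polynomials of degree at most $N-1$, the quantity $\sup_O|\cdot|$ is a norm, since a polynomial that vanishes on an open set is zero. The linear map that takes the homogeneous part of degree $n$ is bounded from this norm to $\sup_{|\zeta|\le1}|\cdot|$, with a bound that does not depend on $J$. As $B^{-J}$ is linear, the homogeneous part of degree $n$ of $T\circ B^{-J}$ is $G_n\circ B^{-J}$.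 Therefore $\sup_{|\zeta|\le1}|G_n(B^{-J}\zeta)|\le C''r^{-JN}$. On the other hand, $B^{-J}\{|\zeta|\le1\}\supset\{|\xi|\le\Lambda^{-J}\}$ by \eqref{eq:norm}, so by homogeneity
\[
0<\sup_{|\xi|\le1}|G_n(\xi)|=\Lambda^{Jn}\sup_{|\xi|\le\Lambda^{-J}}|G_n(\xi)|\le C''(\Lambda^n/r^N)^J .
\]
The right side tends to $0$ as $J\to\infty$, a contradiction.
\end{proof}

The proof used only the relations \eqref{eq:biorth} between $\psi$ and $\tilde\psi$. The smoothness and compact support of $\psi$ entered through the rapid decay of $\hat\psi$, and the compact support of $\tilde\psi$ through the boundedness and analyticity of $G$.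

\begin{thebibliography}{1}
\bibitem{biframes}
\emph{The Construction of Nonseparable Wavelet Bi-Frames and Associated Approximation Schemes},
\texttt{https://archiv.ub.uni-marburg.de/diss/z2007/0693/pdf/dme.pdf}.
\end{thebibliography}
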